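\title{The lattice of Fitting sets of a finite group need not be modular}

\begin{abstract}
A Fitting set of a finite group $G$ is a set of subgroups of $G$ that is closed under normal subgroups, normal products and conjugation. The Fitting sets of $G$ form a lattice under inclusion. We show that this lattice is not modular for $G=S_3\times S_3\times C_2$. More generally, for any two distinct primes $p$ and $q$, every finite lattice is isomorphic to a sublattice of the lattice of Fitting sets of a semidirect product $D\rtimes P$, where $D$ is an elementary abelian $q$-group and $P$ is an elementary abelian $p$-group. Hence these lattices satisfy no common identity other than those valid in every lattice. For nilpotent $G$, by contrast, the non-empty Fitting sets correspond to the normal subgroups of $G$, and the lattice is modular.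
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite, and $\mathrm{Sub}(X)$ denotes the set of all subgroups of a group $X$. A set $\mathcal F$ of subgroups of a group $G$ is a \emph{Fitting set} of $G$ if
\begin{itemize}
\item[(F1)] $T\trianglelefteq S\in\mathcal F$ implies $T\in\mathcal F$;
\item[(F2)] $S,T\in\mathcal F$ and $S,T\trianglelefteq ST$ imply $ST\in\mathcal F$;
\item[(F3)] $S\in\mathcal F$ and $g\in G$ imply $S^g\in\mathcal F$.
\end{itemize}
In (F2) it is part of the hypothesis that $ST$ is a subgroup; the hypothesis says that $S$ and $T$ normalize each other. The set $\mathrm{Sub}(N)$ is a Fitting set for every $N\trianglelefteq G$. For a set $\pi$ of primes, the $\pi$-subgroups of $G$ form a Fitting set. So do the nilpotent subgroups of $G$, because a product of two nilpotent normal subgroups is nilpotent. A non-empty Fitting set abstracts what these examples share: a conjugation-invariant property of subgroups, inherited by normal subgroups, such that every subgroup of $G$ has a largest normal subgroup with the property.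

The set $\mathrm{Sub}(G)$ is a Fitting set, and so is any intersection of Fitting sets. Hence the Fitting sets of $G$, ordered by inclusion, form a lattice $\mathrm{FS}(G)$. The meet of $\mathcal F$ and $\mathcal H$ is $\mathcal F\cap\mathcal H$, and the join $\mathcal F\vee\mathcal H$ is the Fitting set generated by $\mathcal F\cup\mathcal H$, that is, the intersection of all Fitting sets of $G$ containing $\mathcal F\cup\mathcal H$. The lattice is \emph{modular} if
\begin{equation}\label{eq:modular}
\mathcal F\vee(\mathcal H\cap\mathcal K)=(\mathcal F\vee\mathcal H)\cap\mathcal K\qquad\text{whenever }\mathcal F\subseteq\mathcal K .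
\end{equation}
The inclusion $\subseteq$ in \eqref{eq:modular} holds in every lattice, so the content of the law is the inclusion $\supseteq$. The following question comes from \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is $\mathrm{FS}(G)$ modular for every finite group $G$?}
\medskip

The empty set satisfies (F1)--(F3), and one may or may not wish to count it. This does not affect the question. Every non-empty Fitting set contains the trivial subgroup by (F1), so the non-empty Fitting sets form a sublattice. If $\mathcal F=\varnothing$, both sides of \eqref{eq:modular} equal $\mathcal H\cap\mathcal K$; if $\mathcal H=\varnothing$, both equal $\mathcal F$; and $\mathcal K=\varnothing$ forces $\mathcal F=\varnothing$. All Fitting sets constructed below are non-empty.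

The axioms speak only of normal subgroups and their products, and the normal subgroups of a group form a modular lattice, so one might expect the answer yes. For nilpotent groups the two lattices are in fact the same.

\begin{theorem}\label{thm:nilpotent}
If $G$ is nilpotent, then $N\mapsto\mathrm{Sub}(N)$ is an isomorphism from the lattice of normal subgroups of $G$ onto the lattice of non-empty Fitting sets of $G$. In particular, this lattice is modular.
\end{theorem}

The smallest group that is not nilpotent does not change the guess.

\begin{example}\label{ex:S3}
Let $G=S_3$. Two incomparable subgroups of $S_3$ never normalize each other: they are either $A_3$ and a subgroup of order $2$, which is not normal in $S_3$, or two subgroups of order $2$, whose product is not a subgroup. So (F2) imposes no condition, and the Fitting sets are the conjugation-invariant sets of subgroups closed under normal subgroups. These are closed under unions as well as intersections, so $\mathrm{FS}(S_3)$ is a lattice of sets under $\cup$ and $\cap$; it is distributive, hence modular. One of its members deserves attention: $\{1,A_3,S_3\}$ contains $S_3$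 but no subgroup of order $2$.
\end{example}

That member of $\mathrm{FS}(S_3)$ is the seed of the counterexample.

\begin{theorem}\label{thm:72}
Let $G=S_3\times S_3\times C_2$, of order $72$. There are Fitting sets $\mathcal F\subseteq\mathcal K$ and $\mathcal H$ of $G$ with
\[
\mathcal F\vee(\mathcal H\cap\mathcal K)=\mathcal F\neq(\mathcal F\vee\mathcal H)\cap\mathcal K .
\]
Thus $\mathrm{FS}(G)$ is not modular.
\end{theorem}

So the answer to the question is no. The mechanism behind Theorem~\ref{thm:72} destroys not only the modular law but every law of its kind. A \emph{lattice term} is an expression built from variables by $\vee$ and $\wedge$, and an \emph{identity} $r=r'$ of two terms \emph{holds} in a lattice if both sides agree under every assignment of elements to the variables. Modularity is equivalent to the identity obtained from \eqref{eq:modular} by substituting $\mathcal F\cap\mathcal K$ for $\mathcal F$.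

\begin{theorem}\label{thm:embedding}
Let $p\neq q$ be primes and let $L$ be a finite lattice. Then $L$ is isomorphic to a sublattice of $\mathrm{FS}(G)$ for a group $G=D\rtimes P$, where $D$ is an elementary abelian $q$-group and $P$ is an elementary abelian $p$-group. If $p$ divides $q-1$, then this $G$ is supersolvable. An identity that holds in $\mathrm{FS}(G)$ for all groups $G=D\rtimes P$ of this form, with $p$ and $q$ fixed, holds in every lattice.
\end{theorem}

The groups in Theorem~\ref{thm:embedding} are metabelian, their orders involve two primes, and their nilpotent length is at most two. Neither number can be lowered: groups of prime power order and groups of nilpotent length one are nilpotent, so by Theorem~\ref{thm:nilpotent} no non-modular lattice embeds in their lattices of Fitting sets.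

Section~\ref{sec:nilpotent} proves Theorem~\ref{thm:nilpotent}. Section~\ref{sec:72} proves Theorem~\ref{thm:72} and displays the main idea by hand. The embedding of Theorem~\ref{thm:embedding} is a composite of three: a finite lattice embeds in the closed sets of a system of blocks (Section~\ref{sec:lattice}), these embed in the ``partial subspaces'' of a graph (Section~\ref{sec:blocks}), and these embed in the Fitting sets of a group built from the graph (Section~\ref{sec:graph}). Only Section~\ref{sec:graph} involves group theory.

We write $u^v=v^{-1}uv$ and $[u,v]=u^{-1}v^{-1}uv=u^{-1}u^v$. A \emph{lattice embedding} is an injective map that preserves binary joins and meets; it is an isomorphism onto a sublattice, and it need not preserve least or greatest elements.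

\section{Basic properties and nilpotent groups}\label{sec:nilpotent}

We use \emph{Dedekind's law}: if $A\le C$ and $B$ are subgroups of a group, then $A(B\cap C)=AB\cap C$. For normal subgroups the product is the join, so this is the modular law in the lattice of normal subgroups. A subgroup $T$ is \emph{subnormal} in $S$ if there is a chain $T=T_0\trianglelefteq T_1\trianglelefteq\dots\trianglelefteq T_r=S$. In a nilpotent group every subgroup is subnormal.

\begin{lemma}\label{lem:basic}
Let $\mathcal F$ be a Fitting set of $G$.
\begin{itemize}
\item[(a)] If $T$ is subnormal in $S\in\mathcal F$, then $T\in\mathcal F$.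
\item[(b)] If $N_1,\dots,N_r\in\mathcal F$ $(r\ge1)$ are normal subgroups of some $Z\le G$, then $N_1\cdots N_r\in\mathcal F$.
\item[(c)] If $M\le G$, then $\mathcal F\cap\mathrm{Sub}(M)$ is a Fitting set of $M$.
\item[(d)] If $\theta$ is an automorphism of $G$, then $\theta(\mathcal F)=\{\theta(S):S\in\mathcal F\}$ is a Fitting set of $G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Apply (F1) along the chain. (b) The subgroups $N_1\cdots N_{r-1}$ and $N_r$ are normal in $Z$, hence in their product; use induction and (F2). (c) Normal subgroups, products and $M$-conjugates of subgroups of $M$ lie in $M$. (d) Automorphisms preserve normality, products and conjugacy.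
\end{proof}

Let $\mathcal F$ be a non-empty Fitting set of $G$. For $M\le G$ let $M_{\mathcal F}$ be the product of all normal subgroups of $M$ that belong to $\mathcal F$. The trivial subgroup is among them, so $M_{\mathcal F}\in\mathcal F$ by Lemma~\ref{lem:basic}(b).

\begin{lemma}\label{lem:radical}
Let $\mathcal F$ be a non-empty Fitting set of a group $G$. Every subnormal subgroup $S$ of $G$ with $S\in\mathcal F$ is contained in $G_{\mathcal F}$.
\end{lemma}

\begin{proof}
We use induction on $|G|$. If $S=G$, then $G_{\mathcal F}=G$. Otherwise $S$ is subnormal in a proper normal subgroup $M$ of $G$. By Lemma~\ref{lem:basic}(c) and induction, $S\le M_{\mathcal F}$. By (F3), conjugation by an element of $G$ permutes the normal subgroups of $M$ that belong to $\mathcal F$, so $M_{\mathcal F}\trianglelefteq G$. Since $M_{\mathcal F}\in\mathcal F$, we get $M_{\mathcal F}\le G_{\mathcal F}$.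
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nilpotent}]
For $N\trianglelefteq G$ the set $\mathrm{Sub}(N)$ is a non-empty Fitting set, and $N\le N'$ if and only if $\mathrm{Sub}(N)\subseteq\mathrm{Sub}(N')$. So the map is injective and preserves and reflects the order. A bijection with this property is a lattice isomorphism, so it remains to prove surjectivity. Let $\mathcal F$ be a non-empty Fitting set. All subgroups of $G$ are subnormal, so $\mathcal F\subseteq\mathrm{Sub}(G_{\mathcal F})$ by Lemma~\ref{lem:radical}. All subgroups of the nilpotent group $G_{\mathcal F}\in\mathcal F$ are subnormal in it, so $\mathrm{Sub}(G_{\mathcal F})\subseteq\mathcal F$ by Lemma~\ref{lem:basic}(a). Thus $\mathcal F=\mathrm{Sub}(G_{\mathcal F})$.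
\end{proof}

Nilpotency was used once for each inclusion, and both fail in $S_3$: the set consisting of $1$ and the subgroups of order $2$ has $G_{\mathcal F}=1$, and $\{1,A_3,S_3\}$ has $G_{\mathcal F}=S_3$.

\section{A counterexample of order 72}\label{sec:72}

Let
\[
G=\langle\alpha,x\rangle\times\langle\beta,y\rangle\times\langle t\rangle,\qquad \alpha^3=\beta^3=x^2=y^2=t^2=1,\quad \alpha^x=\alpha^{-1},\quad\beta^y=\beta^{-1},
\]
so that $G\cong S_3\times S_3\times C_2$. Put $D=\langle\alpha,\beta\rangle$, $a=xy$ and $s=y$. Then $D\trianglelefteq G$, and $G/D$ is elementary abelian of order $8$. We view it as a vector space over $\mathbb F_2$ with basis $\bar a,\bar s,\bar t$, the images of $a,s,t$.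

\subsection*{The idea}
Call the image $\bar g\in G/D$ the \emph{label} of $g\in G$, and let the labels of a Fitting set be the labels of the elements of its members. We look for Fitting sets with labels
\[
\mathcal F:\ 0,\ \bar a;\qquad \mathcal K:\ 0,\ \bar a,\ \bar s;\qquad \mathcal H:\ 0,\ \bar a+\bar t,\ \bar s+\bar t .
\]
If sets of labels had to be subspaces, then $\mathcal K$ and $\mathcal H$ would both acquire the label $\bar a+\bar s$, and this vector is exactly what makes the modular law true for the spans:
\[
\langle\bar a\rangle+\big(\langle\bar a+\bar t,\bar s+\bar t\rangle\cap\langle\bar a,\bar s\rangle\big)=\langle\bar a\rangle+\langle\bar a+\bar s\rangle=\langle\bar a,\bar s\rangle .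
\]
But (F2) adds two labels only when they are carried by subgroups that normalize each other. Suppose we can arrange that the additions $\bar a+(\bar a+\bar t)=\bar t$ and $\bar t+(\bar s+\bar t)=\bar s$ take place, while $\bar a+\bar s$ is never formed. Then $\mathcal F\vee\mathcal H$ reaches $\bar s$ by a detour through $\bar t$, outside $\mathcal K$, whereas $\mathcal H\cap\mathcal K$ has only the label $0$.

The label $\bar a$ cannot be carried by $\langle a\rangle$, since $a$ and $s$ commute and $\langle a\rangle\langle s\rangle$ contains $as$. By Example~\ref{ex:S3} it can be carried by a copy $R\langle a\rangle$ of $S_3$, with $R\le D$ of order $3$, without $\langle a\rangle$ being forced into the Fitting set. It then suffices to choose $R$ so that no element with label $\bar s$ normalizes $R$ or any of its conjugates. The diagonal subgroups of $D=\langle\alpha\rangle\times\langle\beta\rangle$ do this. Put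
\[
Q=\langle\alpha\beta\rangle,\qquad Q'=\langle\alpha\beta^{-1}\rangle,\qquad U=\langle\alpha\rangle .
\]
We record three facts.
\begin{itemize}
\item[(i)] Since $(\alpha\beta)^y=\alpha\beta^{-1}$ and $(\alpha\beta)^x=(\alpha\beta^{-1})^{-1}$, both $x$ and $y$ interchange $Q$ and $Q'$, while $D$ and $t$ centralize them. So conjugation by $G$ permutes $\{Q,Q'\}$. Also $U\trianglelefteq G$.
\item[(ii)] The coset $aD$ is invariant under conjugation, as $G/D$ is abelian. Each $c=ad\in aD$ inverts every element of $D$, as $a$ does, and $c^2=d^{\,a}d=1$.
\item[(iii)] The conjugacy class of $s$ is $s^G=s\langle\beta\rangle$. Each $c\in s^G$ is an involution that centralizes $\alpha$ and inverts $\beta$, so $C_D(c)=U$.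
\end{itemize}

\subsection*{The three Fitting sets}
A Fitting set that contains $Q\langle a\rangle$ contains $Q$ and $Q'$ by (F1) and (F3), hence $D=QQ'$ and all its subgroups. If it also contains $\langle s\rangle$, it contains $U\langle s\rangle$ by (F2). This leads to the definitions
\[
\mathcal F=\mathrm{Sub}(D)\cup\{R\langle c\rangle: R\in\{Q,Q'\},\ c\in aD\},\qquad
\mathcal K=\mathcal F\cup\{\langle c\rangle,\ U\langle c\rangle: c\in s^G\}.
\]

\begin{lemma}\label{lem:F}
$\mathcal F$ is a Fitting set of $G$.
\end{lemma}

\begin{proof}
(F3) follows from (i) and (ii). By (ii), $R\langle c\rangle\cong S_3$; its normal subgroups are $1$, $R$ and $R\langle c\rangle$, so (F1) holds. For (F2), let $S,T\in\mathcal F$ be normal in $Z=ST$. If $S,T\le D$, then $Z\le D$. Otherwise we may assume $S=R\langle c\rangle$ with $R\in\{Q,Q'\}$ and $c\in aD$. Let $d\in Z\cap D$. Since $d$ normalizes $S$, we have $[c,d]=c^{-1}c^d\in S$, and $[c,d]=(d^{-1})^cd=d^2$ by (ii). So $d^2\in S\cap D=R$, and $d=(d^2)^2\in R$. Thus $Z\cap D=R$. All members of $\mathcal F$ lie in $D\langle a\rangle=D\langle c\rangle$, so $\langle c\rangle\le Z\le D\langle c\rangle$,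 and Dedekind's law gives $Z=(Z\cap D)\langle c\rangle=S\in\mathcal F$.
\end{proof}

\begin{lemma}\label{lem:K}
$\mathcal K$ is a Fitting set of $G$.
\end{lemma}

\begin{proof}
(F3) follows from Lemma~\ref{lem:F} and $U\trianglelefteq G$. For $c\in s^G$ the group $U\langle c\rangle$ is cyclic of order $6$ by (iii), with subgroups $1,U,\langle c\rangle,U\langle c\rangle$, so (F1) holds. For (F2), let $S,T\in\mathcal K$ be normal in $Z=ST$. If $S,T\in\mathcal F$, Lemma~\ref{lem:F} applies. Otherwise we may assume $S\in\{\langle c\rangle,U\langle c\rangle\}$ with $c\in s^G$. Then $c$ is the only involution of $S\trianglelefteq Z$, so $c$ is central in $Z$ and $Z\cap D\le C_D(c)=U$.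

Suppose $T=R\langle c'\rangle$ with $R\in\{Q,Q'\}$ and $c'\in aD$. Then $R\le Z\cap D\le U$, which is false. This is the step that excludes the label $\bar a+\bar s$. In every other case $T\le D$ or $T\le U\langle c'\rangle$ with $c'\in s^G$, so $\langle c\rangle\le Z\le D\langle s\rangle=D\langle c\rangle$. Dedekind's law gives $Z=(Z\cap D)\langle c\rangle$ with $Z\cap D\in\{1,U\}$, and $Z\in\mathcal K$.
\end{proof}

The third set is a twisted copy of $\mathcal K$. Let $\lambda\colon G\to\mathbb Z/2$ be the homomorphism with $\lambda(D)=0$, $\lambda(x)=\lambda(t)=0$ and $\lambda(y)=1$, and put $\theta(g)=g\,t^{\lambda(g)}$. Since $t$ is central of order $2$, the map $\theta$ is a homomorphism, and $\lambda(t)=0$ gives $\theta^2(g)=g\,t^{2\lambda(g)}=g$. So $\theta$ is an automorphism. It fixes $D$ elementwise, and $\theta(a)=at$, $\theta(s)=st$. By Lemma~\ref{lem:basic}(d),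
\[
\mathcal H=\theta(\mathcal K)=\mathrm{Sub}(D)\cup\{R\langle c\rangle:R\in\{Q,Q'\},\ c\in atD\}\cup\{\langle c\rangle,\ U\langle c\rangle:c\in st\langle\beta\rangle\}
\]
is a Fitting set of $G$.

\begin{proof}[Proof of Theorem~\ref{thm:72}]
The sets $\mathcal K$ and $\mathcal H$ have the labels prescribed above, and $0,\bar a,\bar s,\bar a+\bar t,\bar s+\bar t$ are distinct. So a common member of $\mathcal H$ and $\mathcal K$ has only the label $0$, and $\mathcal H\cap\mathcal K=\mathrm{Sub}(D)\subseteq\mathcal F$. Therefore $\mathcal F\vee(\mathcal H\cap\mathcal K)=\mathcal F$.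

We show $\langle s\rangle\in\mathcal F\vee\mathcal H$. The groups $Q\langle a\rangle\in\mathcal F$ and $Q\langle at\rangle\in\mathcal H$ are distinct subgroups of index $2$ in $Q\langle a\rangle\times\langle t\rangle$, so they are normal in it and their product is the whole group. By (F2) and (F1), first $Q\langle a\rangle\times\langle t\rangle$ and then $\langle t\rangle$ lie in $\mathcal F\vee\mathcal H$. Next, $\langle st\rangle\in\mathcal H$, and $\langle t\rangle\langle st\rangle=\langle s,t\rangle$ is abelian. By (F2) and (F1) again, first $\langle s,t\rangle$ and then $\langle s\rangle$ lie in $\mathcal F\vee\mathcal H$. Also $\langle s\rangle\in\mathcal K$. But $\mathcal F$ contains no subgroup of order $2$, so $\langle s\rangle\in\big((\mathcal F\vee\mathcal H)\cap\mathcal K\big)\setminus\mathcal F$.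
\end{proof}

\begin{remark}\label{rem:pentagon}
By (F3) and (F2), $\mathcal F\vee\mathcal H$ contains $\langle c\rangle$ and $U\langle c\rangle$ for all $c\in s^G$, so $\mathcal K\subseteq\mathcal F\vee\mathcal H$. Hence $\mathcal F\vee\mathcal H=\mathcal K\vee\mathcal H$ and $\mathcal F\cap\mathcal H=\mathcal K\cap\mathcal H=\mathrm{Sub}(D)$, and the five sets $\mathrm{Sub}(D)$, $\mathcal F\subset\mathcal K$, $\mathcal H$, $\mathcal F\vee\mathcal H$ form a pentagon sublattice.
\end{remark}

\begin{remark}\label{rem:direct}
If $G=N\times E$, then $\mathrm{FS}(N)$ is a sublattice of $\mathrm{FS}(G)$. Indeed, $E$ centralizes $N$, so every Fitting set of $N$ satisfies (F3) in $G$ and is a Fitting set of $G$. Meets are intersections in both lattices. Let $\mathcal J_N$ and $\mathcal J_G$ be the joins of two Fitting sets of $N$, computed in $N$ and in $G$. Then $\mathcal J_G\subseteq\mathcal J_N$ because $\mathcal J_N$ is a Fitting set of $G$, and $\mathcal J_N\subseteq\mathcal J_G\cap\mathrm{Sub}(N)$ by Lemma~\ref{lem:basic}(c). In particular, every finite group $E$ is a direct factor of the group $E\times S_3\times S_3\times C_2$, whose lattice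 of Fitting sets is not modular.
\end{remark}

\section{Partial subspaces and the group of a graph}\label{sec:graph}

From now on $p\neq q$ are fixed primes. In Section~\ref{sec:72}, the basis vectors $\bar a,\bar t$ could occur together in a sum, and so could $\bar t,\bar s$, but $\bar a,\bar s$ could not. We now prescribe such a pattern by an arbitrary graph.

\subsection*{Partial subspaces}
Let $\Gamma$ be a finite simple graph with vertex set $B$. A \emph{clique} is a set of pairwise adjacent vertices; the empty set and the singletons are cliques. Let $N[b]$ consist of $b$ and its neighbors, so that $C\subseteq B$ is a clique if and only if $C\subseteq N[b]$ for all $b\in C$. Let $P=\mathbb F_p^B$ with standard basis $(e_b)_{b\in B}$. For $h=\sum_b h_be_b\in P$ let $\operatorname{supp}h=\{b:h_b\neq0\}$, and for $C\subseteq B$ let $\mathbb F_p^C$ be the subspace of vectors with support in $C$. A \emph{clique vector} is a vector whose support is a clique, and $\mathcal C$ is the set of clique vectors.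

\begin{definition}
A \emph{partial subspace} of $\Gamma$ is a set $A\subseteq\mathcal C$ such that $A\cap\mathbb F_p^C$ is a subspace for every clique $C$.
\end{definition}

Every partial subspace contains $0$. The set $\mathcal C$ is a partial subspace, since subsets of cliques are cliques, and intersections of partial subspaces are partial subspaces. So the partial subspaces form a lattice $\mathrm{PS}(\Gamma)$ under inclusion, with meet $\cap$. If $\Gamma$ is complete, $\mathrm{PS}(\Gamma)$ is the lattice of subspaces of $P$. If $\Gamma$ has no edges, the partial subspaces are $\{0\}$ and the unions of coordinate axes, and $\mathrm{PS}(\Gamma)$ is the lattice of subsets of $B$. Both are modular.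

\begin{example}\label{ex:path}
Let $\Gamma$ be the path with vertices $a,t,s$ and edges $at$, $ts$. The sets
\[
A_1=\mathbb F_pe_a,\qquad A_2=\mathbb F_pe_a\cup\mathbb F_pe_s,\qquad A_3=\mathbb F_p(e_a+e_t)\cup\mathbb F_p(e_t+e_s)
\]
meet each of $\mathbb F_p^{\{a,t\}}$ and $\mathbb F_p^{\{t,s\}}$ in a subspace, so they are partial subspaces. Here $A_1\subseteq A_2$ and $A_3\cap A_2=\{0\}$, while $A_1\vee A_3$ contains $e_t=(e_a+e_t)-e_a$ and then $e_s=(e_t+e_s)-e_t$. So $\mathrm{PS}(\Gamma)$ is not modular. For $p=2$ these are the labels of $\mathcal F,\mathcal K,\mathcal H$.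
\end{example}

The aim of this section is to realize partial subspaces as the label sets of Fitting sets.

\begin{proposition}\label{prop:graph}
For every finite simple graph $\Gamma$ there are an elementary abelian $q$-group $D$ with an action of $P=\mathbb F_p^B$ and a lattice embedding $\mathrm{PS}(\Gamma)\to\mathrm{FS}(D\rtimes P)$. If $p$ divides $q-1$, then $D\rtimes P$ is supersolvable.
\end{proposition}

\subsection*{Coprime action}
Let a group $Y$ act linearly on an $\mathbb F_q$-vector space $E$, written $d\mapsto d^y$. Let $C_E(Y)$ be the space of fixed vectors, let $[E,y]=\{d^y-d:d\in E\}$ for $y\in Y$, and let $[E,Y]=\sum_{y\in Y}[E,y]$. The hypothesis $p\neq q$ enters through the following lemma.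

\begin{lemma}\label{lem:coprime}
Let $Y$ be a $p$-group acting linearly on an $\mathbb F_q$-vector space $E$. Then $[E,Y]$ is $Y$-invariant, $E=[E,Y]\oplus C_E(Y)$ and $[[E,Y],Y]=[E,Y]$. If $Y=\langle y\rangle$, then $[E,Y]=[E,y]$.
\end{lemma}

\begin{proof}
Since $|Y|$ is invertible in $\mathbb F_q$, we may put $\varepsilon(d)=|Y|^{-1}\sum_{y\in Y}d^y$. This is a linear projection of $E$ onto $C_E(Y)$, and $\varepsilon(d^y)=\varepsilon(d)$. So $\ker\varepsilon$ is $Y$-invariant and contains $[E,Y]$. If $\varepsilon(d)=0$, then $d=|Y|^{-1}\sum_y(d-d^y)\in[E,Y]$. Hence $\ker\varepsilon=[E,Y]$, which gives the first two claims, and $[E,Y]=[[E,Y],Y]+[C_E(Y),Y]=[[E,Y],Y]$. The last claim follows from $d^{y^i}-d=\sum_{j<i}\big((d^{y^j})^y-d^{y^j}\big)$.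
\end{proof}

Let $C_p=\langle\sigma\rangle$, and let $W$ be an irreducible $\mathbb F_qC_p$-module on which $\sigma$ acts nontrivially. Such a module exists: for the regular module $E$, the submodule $[E,C_p]$ is nonzero and has no nonzero fixed vector by Lemma~\ref{lem:coprime}, and we take a minimal nonzero submodule of it. If $p\nmid i$, then $\sigma^i$ generates $C_p$, so its fixed space in $W$ is a proper submodule. Therefore
\begin{equation}\label{eq:fpf}
\sigma^i\text{ fixes no nonzero vector of }W\text{ unless }p\mid i .
\end{equation}

\subsection*{The group}
Each vertex $b$ needs subgroups that play the role of $Q$ and $Q'$: vectors $h$ with $h_b\neq0$ that normalize them should act without fixed points, and vectors involving a non-neighbor of $b$ should not normalize them. We again use diagonals, with one extra copy of $W$ for each non-neighbor. For $b\in B$ let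
\[
D_b=W_{b,b}\oplus\bigoplus_{k\in B\setminus N[b]}W_{b,k},\qquad D=\bigoplus_{b\in B}D_b ,
\]
where each $W_{b,k}$ is a copy of $W$. Let $h\in P$ act as $\sigma^{h_b}$ on $W_{b,b}$ and as $\sigma^{h_b+h_k}$ on $W_{b,k}$ for $k\notin N[b]$. The exponents are additive in $h$, so this is an action of $P$ on $D$. Let $G=D\rtimes P$, with projection $\pi\colon G\to P$.

If $p$ divides $q-1$, then the polynomial $\xi^p-1$ splits into linear factors over $\mathbb F_q$, so $\sigma$ has an eigenvector in $W$ and $\dim W=1$. Then $D$ is a direct product of normal subgroups of $G$ of order $q$, and $G/D$ is abelian. So $G$ has a series of normal subgroups with cyclic factors, that is, $G$ is supersolvable. This proves the last sentence of Proposition~\ref{prop:graph}.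

We keep additive notation inside $P$ and inside $D$, whose subgroups are its $\mathbb F_q$-subspaces, and we write products of subgroups of $G$ multiplicatively. An element $g\in G$ acts on the abelian group $D$ as $\pi(g)$ does. So for $S\le G$ the group $\pi(S)$ normalizes $S\cap D$, and for $d\in D$ the commutator $[d,g]$ is the vector $d^{\pi(g)}-d$.

Let $R_b=\{(w,w,\dots,w):w\in W\}\le D_b$. A \emph{diagonal at $b$} is a conjugate $R_b^x$ with $x\in P$; all diagonals have order $|W|$. For a clique $C$ put
\[
\mathcal R(C)=\Big\{\bigoplus_{b\in C}V_b:\ V_b\text{ is a diagonal at }b\Big\},\qquad\mathcal R(\varnothing)=\{0\}.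
\]
This set is invariant under conjugation by $P$. For the path of Example~\ref{ex:path} with $p=2$, $q=3$, we have $W=\mathbb F_3$, $\sigma=-1$ and $D_a=W_{a,a}\oplus W_{a,s}$. Here $e_a$ inverts both summands, $e_s$ inverts only the second, and $e_t$ acts trivially. So $D_a\rtimes P$ is the group of Section~\ref{sec:72}, with $W_{a,a}=\langle\alpha\rangle$, $W_{a,s}=\langle\beta\rangle$, and the diagonals at $a$ are $Q$ and $Q'$. The general construction treats all vertices alike and also includes $D_t$ and $D_s$.

\begin{lemma}\label{lem:diagonal}
Let $V$ be a diagonal at $b$ and let $h\in P$.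
\begin{itemize}
\item[(a)] $h$ normalizes $V$ if and only if $\operatorname{supp}h\subseteq N[b]$.
\item[(b)] If $h$ normalizes $V$, then $[V,h]=V$ for $b\in\operatorname{supp}h$ and $[V,h]=0$ for $b\notin\operatorname{supp}h$.
\item[(c)] If $C$ is a clique, $M=\bigoplus_{c\in C}V_c\in\mathcal R(C)$ and $h\in\mathbb F_p^C$, then $h$ normalizes $M$ and $[M,h]=\bigoplus_{c\in\operatorname{supp}h}V_c\in\mathcal R(\operatorname{supp}h)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $P$ is abelian, $h$ normalizes $R_b^x$ if and only if it normalizes $R_b$. The image of $(w,\dots,w)$ under $h$ has component $\sigma^{h_b}w$ in $W_{b,b}$ and $\sigma^{h_b+h_k}w$ in $W_{b,k}$. It lies in $R_b$ for all $w$ if and only if $\sigma^{h_k}$ is the identity on $W$ for all $k\notin N[b]$. By \eqref{eq:fpf} this means $h_k=0$ for all $k\notin N[b]$.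

(b) By (a), $h$ acts as $\sigma^{h_b}$ on every summand of $D_b$. If $h_b=0$, it acts trivially. If $h_b\neq0$, then $d\mapsto d^h-d$ is injective on $D_b$ by \eqref{eq:fpf} and maps the finite set $V$ into itself, so $[V,h]=V$.

(c) We have $\operatorname{supp}h\subseteq C\subseteq N[c]$ for $c\in C$. Apply (a) and (b) to each summand.
\end{proof}

\subsection*{The Fitting set of a partial subspace}
By Lemma~\ref{lem:diagonal}(c), a clique vector $h$ normalizes each $U\in\mathcal R(\operatorname{supp}h)$ and $[U,h]=U$. The groups $U\langle h\rangle$ are the analogs of $Q\langle a\rangle$, and they will carry the label $h$. To verify the axioms we need an explicit description of a Fitting set that contains these groups for $h\in A$ and has no label outside $A$. The description should use a quantity that does not change on passing to a normal subgroup, and the next lemma provides one.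

\begin{lemma}\label{lem:invariant}
If $T\trianglelefteq S\le G$ and $h\in\pi(T)$, then $[T\cap D,h]=[S\cap D,h]$.
\end{lemma}

\begin{proof}
Let $h=\pi(\tau)$ with $\tau\in T$. For $d\in S\cap D$ we have $d^h-d=[d,\tau]\in T\cap D$, because $T\trianglelefteq S$. So $[S\cap D,h]\le T\cap D$, and Lemma~\ref{lem:coprime} gives
\[
[S\cap D,h]=[[S\cap D,h],h]\le[T\cap D,h]\le[S\cap D,h].\qedhere
\]
\end{proof}

For $A\in\mathrm{PS}(\Gamma)$ define
\[
\mathcal F_A=\{S\le G:\ h\in A\text{ and }[S\cap D,h]\in\mathcal R(\operatorname{supp}h)\text{ for all }h\in\pi(S)\}.
\]
Since $0\in A$ and $\mathcal R(\varnothing)=\{0\}$, we have $\mathrm{Sub}(D)\subseteq\mathcal F_A$.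

\begin{lemma}\label{lem:FA}
$\mathcal F_A$ is a Fitting set of $G$.
\end{lemma}

\begin{proof}
(F3) Conjugation by an element of $D$ changes neither $S\cap D$ nor $\pi(S)$. Conjugation by $x\in P$ fixes $\pi(S)$ elementwise and replaces $[S\cap D,h]$ by $[(S\cap D)^x,h]=[S\cap D,h]^x$, which again lies in $\mathcal R(\operatorname{supp}h)$.

(F1) If $T\trianglelefteq S\in\mathcal F_A$ and $h\in\pi(T)$, then $h\in\pi(S)\subseteq A$, and $[T\cap D,h]=[S\cap D,h]\in\mathcal R(\operatorname{supp}h)$ by Lemma~\ref{lem:invariant}.

(F2) Let $S,T\in\mathcal F_A$ be normal in $Z=ST$, and put $E=Z\cap D$. Every element of $\pi(Z)$ has the form $h+h'$ with $h\in\pi(S)$ and $h'\in\pi(T)$; fix such $h,h'$, which lie in $A$. By Lemma~\ref{lem:invariant},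
\[
[E,h]=[S\cap D,h]=\bigoplus_{b\in\operatorname{supp}h}V_b,\qquad [E,h']=[T\cap D,h']=\bigoplus_{b\in\operatorname{supp}h'}V'_b
\]
with diagonals $V_b,V'_b$ at $b$.

\emph{The sum $h+h'$ lies in $A$.} The vector $h'$ normalizes $E$ and commutes with $h$, so it normalizes $[E,h]$. It also normalizes $D_b$, hence $[E,h]\cap D_b=V_b$ for $b\in\operatorname{supp}h$. By Lemma~\ref{lem:diagonal}(a), $\operatorname{supp}h'\subseteq N[b]$ for all $b\in\operatorname{supp}h$. Both supports are cliques, so $C=\operatorname{supp}h\cup\operatorname{supp}h'$ is a clique. Since $h,h'$ lie in the subspace $A\cap\mathbb F_p^C$, so does $h+h'$.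

\emph{The commutator $[E,h+h']$ lies in $\mathcal R(\operatorname{supp}(h+h'))$.} First we show that the diagonals match. If $b$ lies in both supports, then Lemma~\ref{lem:diagonal}(b) gives $V_b=[V_b,h']\le[E,h']\cap D_b=V'_b$, and $V_b=V'_b$ by order. Put $V_b=V'_b$ for $b\in\operatorname{supp}h'\setminus\operatorname{supp}h$. Then
\[
M=[E,h]+[E,h']=\bigoplus_{b\in C}V_b\in\mathcal R(C).
\]
Let $Y=\langle h,h'\rangle\le\mathbb F_p^C$. Then $M\le[E,Y]$. Conversely, $Y$ normalizes $M$ by Lemma~\ref{lem:diagonal}(c), and its generators $h,h'$ act trivially on $E/M$, so $[E,Y]\le M$. By Lemma~\ref{lem:coprime}, $E=M\oplus C_E(Y)$. Hence $[E,h+h']=[M,h+h']$, and this lies in $\mathcal R(\operatorname{supp}(h+h'))$ by Lemma~\ref{lem:diagonal}(c).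
\end{proof}

The map $A\mapsto\mathcal F_A$ preserves meets by its definition. Joins are the real issue: we must show that $\mathcal F_A$ and $\mathcal F_{A'}$ generate all of $\mathcal F_{A\vee A'}$. For this we read off a set of vectors from an arbitrary Fitting set $\mathcal J$ of $G$ with $\mathrm{Sub}(D)\subseteq\mathcal J$:
\[
A(\mathcal J)=\{h\in\mathcal C:\ U\langle h\rangle\in\mathcal J\text{ for all }U\in\mathcal R(\operatorname{supp}h)\}.
\]

\begin{lemma}\label{lem:recover}
Let $\mathcal J$ be a Fitting set of $G$ with $\mathrm{Sub}(D)\subseteq\mathcal J$.
\begin{itemize}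
\item[(a)] If $h\in P$ normalizes $E\le D$, then $E\langle h\rangle\in\mathcal J$ if and only if $[E,h]\langle h\rangle\in\mathcal J$.
\item[(b)] $A(\mathcal J)$ is a partial subspace.
\item[(c)] $\mathcal F_{A(\mathcal J)}\subseteq\mathcal J$.
\item[(d)] $A(\mathcal F_A)=A$ for every $A\in\mathrm{PS}(\Gamma)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The vector $h$ normalizes $[E,h]$, so $[E,h]\langle h\rangle$ is a subgroup normalized by $h$. An element $d\in E$ centralizes $[E,h]$, and $h^d=h[d,h]^{-1}\in h[E,h]$. So $[E,h]\langle h\rangle\trianglelefteq E\langle h\rangle$, and (F1) gives one implication. The other follows from (F2), since $E\langle h\rangle$ is the product of its normal subgroups $E\in\mathcal J$ and $[E,h]\langle h\rangle$.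

(b) We have $0\in A(\mathcal J)$. A subset of an $\mathbb F_p$-vector space that contains $0$ and is closed under addition is a subspace, because $\mathbb F_p$ is a prime field. So let $C$ be a clique and $h,h'\in A(\mathcal J)\cap\mathbb F_p^C$; we show $h+h'\in A(\mathcal J)$. Let $U\in\mathcal R(\operatorname{supp}(h+h'))$. Adding arbitrary diagonals at the remaining vertices of $C$, we extend $U$ to some $M\in\mathcal R(C)$, and $[M,h+h']=U$ by Lemma~\ref{lem:diagonal}(c). By the same lemma $[M,h]\in\mathcal R(\operatorname{supp}h)$, so $[M,h]\langle h\rangle\in\mathcal J$, and $M\langle h\rangle\in\mathcal J$ by (a). In the same way $M\langle h'\rangle\in\mathcal J$. The group $M\langle h,h'\rangle$ is abelian modulo $M$, so all its subgroups containing $M$ are normal. Thus $M\langle h,h'\rangle=M\langle h\rangle\cdot M\langle h'\rangle\in\mathcal J$ by (F2), then $M\langle h+h'\rangle\in\mathcal J$ by (F1), and $U\langle h+h'\rangle\in\mathcal J$ by (a).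

(c) Let $S\in\mathcal F_{A(\mathcal J)}$, $E=S\cap D$ and $Y=\pi(S)$. Since $E$ is a normal $q$-subgroup of $S$ with $S/E\cong Y$, a Sylow $p$-subgroup $S_p$ of $S$ has order $|Y|$ and $S=ES_p$. Both $S_p$ and $Y$ are Sylow $p$-subgroups of $DY=YD$, so $S_p=Y^d$ for some $d\in D$. Then $S=(EY)^d$, and by (F3) it suffices to show $EY\in\mathcal J$. For $h\in Y$ we have $h\in A(\mathcal J)$ and $[E,h]\in\mathcal R(\operatorname{supp}h)$, so $[E,h]\langle h\rangle\in\mathcal J$, and $E\langle h\rangle\in\mathcal J$ by (a). The subgroups $E\langle h\rangle$, $h\in Y$, are normal in $EY$, as $EY/E$ is abelian, and their product is $EY$. Lemma~\ref{lem:basic}(b) gives $EY\in\mathcal J$.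

(d) Let $h\in\mathcal C$, $U\in\mathcal R(\operatorname{supp}h)$ and $S=U\langle h\rangle$. Then $S\cap D=U$ and $\pi(S)=\langle h\rangle$. By Lemma~\ref{lem:diagonal}(c), $[U,k]\in\mathcal R(\operatorname{supp}k)$ for all $k\in\langle h\rangle$. So $S\in\mathcal F_A$ if and only if $\langle h\rangle\subseteq A$, and this is equivalent to $h\in A$ because $A\cap\mathbb F_p^{\operatorname{supp}h}$ is a subspace. As $\mathcal R(\operatorname{supp}h)\neq\varnothing$, the claim follows.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:graph}]
The map $A\mapsto\mathcal F_A$ takes values in $\mathrm{FS}(G)$ by Lemma~\ref{lem:FA} and is injective by Lemma~\ref{lem:recover}(d). The definition gives $\mathcal F_{A\cap A'}=\mathcal F_A\cap\mathcal F_{A'}$; in particular the map is monotone, so $\mathcal J=\mathcal F_A\vee\mathcal F_{A'}$ is contained in $\mathcal F_{A\vee A'}$. Conversely, $A(\mathcal J)\supseteq A(\mathcal F_A)\cup A(\mathcal F_{A'})=A\cup A'$ by Lemma~\ref{lem:recover}(d), so $A(\mathcal J)\supseteq A\vee A'$ by (b), and $\mathcal F_{A\vee A'}\subseteq\mathcal F_{A(\mathcal J)}\subseteq\mathcal J$ by (c).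
\end{proof}

\section{Blocks and closed sets}\label{sec:blocks}

It remains to embed a given finite lattice in some $\mathrm{PS}(\Gamma)$. We first replace linear algebra by combinatorics. For $C\subseteq B$ let $d_C=\sum_{b\in C}e_b$. If $C$ is a clique and a partial subspace $A$ contains $d_C$, then $A$ cannot contain $e_b$ for all but exactly one $b\in C$: the missing basis vector is $d_C$ minus the others. So the vector $d_C$ imposes an implication on the set $\{b:e_b\in A\}$. In Example~\ref{ex:path}, $A_3$ encodes ``$a$ if and only if $t$'' and ``$t$ if and only if $s$''.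

\begin{definition}
A \emph{block system} is a finite set $B$ with a set $\mathcal B$ of subsets of $B$, called \emph{blocks}, such that
\begin{itemize}
\item[(B1)] every block has $2$ or $3$ elements;
\item[(B2)] two distinct blocks share at most one element;
\item[(B3)] in the graph $\Gamma$ on $B$ in which two vertices are adjacent when they lie in a common block, every clique with at least two vertices is contained in a block.
\end{itemize}
A set $X\subseteq B$ is \emph{closed} if $|C\setminus X|\neq1$ for every block $C$.
\end{definition}

Thus a closed set contains both or neither of the elements of a $2$-block, and it contains all or at most one of the elements of a $3$-block. The set $B$ is closed. If $X,X'$ are closed and $|C\setminus(X\cap X')|\le1$, then $|C\setminus X|\le1$ and $|C\setminus X'|\le1$, so $C\subseteq X\cap X'$; hence $X\cap X'$ is closed. So the closed sets form a lattice $\mathrm{Cl}(B,\mathcal B)$ with meet $\cap$, in which $X\vee X'$ is the smallest closed set containing $X\cup X'$. For closed $X$ put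
\[
A_X=\{0\}\cup\bigcup_{b\in X}\mathbb F_pe_b\cup\bigcup_{C\in\mathcal B}\big(\mathbb F_pd_C+\mathbb F_p^{C\cap X}\big).
\]
Blocks are cliques, so $A_X\subseteq\mathcal C$.

\begin{proposition}\label{prop:blocks}
For every block system, $X\mapsto A_X$ is a lattice embedding $\mathrm{Cl}(B,\mathcal B)\to\mathrm{PS}(\Gamma)$.
\end{proposition}

\begin{proof}
Let $X,X'$ be closed. We first prove, for $b\in B$ and $0\neq i\in\mathbb F_p$,
\begin{equation}\label{eq:axis}
ie_b\in A_X\iff b\in X .
\end{equation}
The implication $\Leftarrow$ holds by definition. Let $ie_b\in A_X$. If $ie_b\in\mathbb F_pe_c$ with $c\in X$, then $b=c\in X$. Otherwise $ie_b=\lambda d_C+v$ for a block $C$ and $v\in\mathbb F_p^{C\cap X}$. If $\lambda=0$, then $b\in\operatorname{supp}v\subseteq X$. If $\lambda\neq0$, then $v_c=-\lambda\neq0$ for all $c\in C\setminus\{b\}$, so $C\setminus\{b\}\subseteq X$. Since $X$ is closed, $C\subseteq X$, and $b\in C$ because $\lambda d_C+v$ has support in $C$. This proves \eqref{eq:axis}, which shows that the map is injective. Next, for every block $C$,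
\begin{equation}\label{eq:trace}
A_X\cap\mathbb F_p^C=\mathbb F_pd_C+\mathbb F_p^{C\cap X}.
\end{equation}
The inclusion $\supseteq$ holds by definition. An element of the left side that does not come from the term of $C$ has support in a singleton or in $C\cap C'$ for a block $C'\neq C$. By (B2) it is $0$ or $ie_b$ with $b\in C$ and $i\neq0$, and then $b\in X$ by \eqref{eq:axis}.

\emph{$A_X$ is a partial subspace.} For cliques with at most one vertex this follows from \eqref{eq:axis}. A larger clique $K$ lies in a block $C$ by (B3), and $A_X\cap\mathbb F_p^K$ is the intersection of the subspace \eqref{eq:trace} with $\mathbb F_p^K$.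

\emph{Meets.} Let $h\in\mathcal C$; we show $h\in A_X\cap A_{X'}\iff h\in A_{X\cap X'}$. If $|\operatorname{supp}h|\le1$, use \eqref{eq:axis}. Otherwise $\operatorname{supp}h$ lies in a block $C$, and by \eqref{eq:trace} it suffices to prove
\[
\big(\mathbb F_pd_C+\mathbb F_p^{C\cap X}\big)\cap\big(\mathbb F_pd_C+\mathbb F_p^{C\cap X'}\big)=\mathbb F_pd_C+\mathbb F_p^{C\cap X\cap X'}.
\]
If $C\cap X$ and $C\cap X'$ are comparable, both sides equal the smaller of the two subspaces. If not, neither set is $C$ or $\varnothing$. By closedness and (B1), $|C|=3$ and $C\cap X=\{b\}$, $C\cap X'=\{b'\}$ with $b\neq b'$. The vectors $d_C,e_b,e_{b'}$ are linearly independent, since only $d_C$ involves the third element of $C$. So both sides equal $\mathbb F_pd_C$.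

\emph{Joins.} The map is monotone, so $A=A_X\vee A_{X'}$ is contained in $A_{X\vee X'}$. Let $X_1=\{b:e_b\in A\}\supseteq X\cup X'$. Since $A$ contains $d_C$ for every block $C$, the observation at the start of this section shows that $X_1$ is closed, so $X_1\supseteq X\vee X'$. The subspace $A\cap\mathbb F_p^C$ contains $d_C$ and $e_b$ for $b\in C\cap X_1$, and $\mathbb F_pe_b\subseteq A$ for $b\in X_1$. Hence $A\supseteq A_{X_1}\supseteq A_{X\vee X'}$.
\end{proof}

\begin{remark}
The bound in (B1) is needed for meets: for a single block $C=\{1,2,3,4\}$, the sets $X=\{1,2\}$ and $X'=\{3,4\}$ are closed, and $e_1+e_2=d_C-e_3-e_4$ lies in $A_X\cap A_{X'}$ but not in $A_\varnothing=\mathbb F_pd_C$. Condition (B3) is needed for $A_X$ to be a partial subspace: for the blocks $\{1,2\},\{2,3\},\{1,3\}$ and odd $p$, the set $A_\varnothing$ contains $e_1+e_2$ and $e_2+e_3$, but not their sum, whose support $\{1,2,3\}$ is a clique contained in no block.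
\end{remark}

\section{Finite lattices}\label{sec:lattice}

Let $L$ be a finite lattice. The map $i\mapsto\{v\in L:v\le i\}$ is injective and turns meets into intersections. To preserve joins we need a closure under which $z$ and $w$ together imply every $u\le z\vee w$. Call $\rho=(z,w,u)\in L^3$ a \emph{rule} if $z,w$ are incomparable, $u\le z\vee w$, $u\not\le z$ and $u\not\le w$. The entries of a rule are distinct.

One cannot simply take $\{z,w,u\}$ as a block, because in a $3$-block any two elements imply the third, whereas a rule goes one way. In the pentagon with chains $0<a<b<1$ and $0<c<1$, the triple $(a,c,b)$ is a rule, but the set of elements below $b$ contains $a$ and $b$ and not $c$. Also, the rules $(a,c,b)$ and $(a,c,1)$ would violate (B2). We therefore build a one-way implication from several blocks. The $2$-blocks make private copies of $z,w,u$ for each rule. A $3$-block $\{z',w',e\}$ on copies $z',w'$ of $z,w$ produces a new vertex $e$ from $z$ and $w$. A second one, on fresh copies so that (B2) holds, produces $f$. The block $\{e,f,u'\}$ then yields the copy $u'$ of $u$. Starting instead from $z$ and $u$, or from $w$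 and $u$, one obtains only one vertex in each $3$-block, and nothing further follows.

Formally, let $B$ consist of the elements of $L$ and, for each rule $\rho=(z,w,u)$, seven \emph{new} vertices $\rho_{z1},\rho_{z2},\rho_{w1},\rho_{w2},\rho_u,\rho_e,\rho_f$. Let $\mathcal B$ consist of the following eight blocks for each rule (Figure~\ref{fig:gadget}):
\begin{gather*}
\{z,\rho_{z1}\},\quad\{z,\rho_{z2}\},\quad\{w,\rho_{w1}\},\quad\{w,\rho_{w2}\},\quad\{u,\rho_u\},\\
\{\rho_{z1},\rho_{w1},\rho_e\},\quad\{\rho_{z2},\rho_{w2},\rho_f\},\quad\{\rho_e,\rho_f,\rho_u\}.
\end{gather*}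

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\coordinate (z) at (-4,0); \coordinate (w) at (4,0); \coordinate (u) at (2.6,0);
\coordinate (z1) at (-1.5,2); \coordinate (w1) at (1.5,2);
\coordinate (z2) at (-1.5,-2); \coordinate (w2) at (1.5,-2);
\coordinate (e) at (0,0.8); \coordinate (f) at (0,-0.8); \coordinate (r) at (1.2,0);
\draw[fill=gray!25] (z1)--(w1)--(e)--cycle;
\draw[fill=gray!25] (z2)--(w2)--(f)--cycle;
\draw[fill=gray!25] (e)--(f)--(r)--cycle;
\draw[very thick] (z1)--(z)--(z2) (w1)--(w)--(w2) (r)--(u);
\foreach \v in {z1,z2,w1,w2,e,f,r} \fill (\v) circle (2.5pt);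
\foreach \v in {z,w,u} \draw[fill=white] (\v) circle (3pt);
\node[left=3pt] at (z) {$z$}; \node[right=3pt] at (w) {$w$}; \node[above=3pt] at (u) {$u$};
\node[above] at (z1) {$\rho_{z1}$}; \node[above] at (w1) {$\rho_{w1}$};
\node[below] at (z2) {$\rho_{z2}$}; \node[below] at (w2) {$\rho_{w2}$};
\node[below left] at (e) {$\rho_e$}; \node[above left] at (f) {$\rho_f$};
\node[above right] at (r) {$\rho_u$};
\end{tikzpicture}
\caption{The eight blocks attached to a rule $\rho=(z,w,u)$. Thick edges are $2$-blocks, shaded triangles are $3$-blocks, and open circles are elements of the lattice $L$. A closed set contains both or neither end of a thick edge, and all or at most one vertex of a triangle. So it contains $u$ if it contains $z$ and $w$, while $z$ and $u$ do not force $w$.}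
\label{fig:gadget}
\end{figure}

\begin{lemma}\label{lem:system}
$(B,\mathcal B)$ is a block system.
\end{lemma}

\begin{proof}
(B1) holds by construction. For (B2), distinct $2$-blocks share at most one vertex; a $2$-block contains an element of $L$ and a $3$-block does not; $3$-blocks of different rules are disjoint; and two $3$-blocks of one rule meet in $\varnothing$, $\{\rho_e\}$ or $\{\rho_f\}$.

For (B3), edges lie in blocks by the definition of $\Gamma$. We show that every triangle is a block. New vertices of different rules are not adjacent. The neighbors of an element $v\in L$ are new vertices. Since the entries of a rule $\rho$ are distinct, the neighbors of $v$ belonging to $\rho$ form one of the sets $\varnothing$, $\{\rho_{z1},\rho_{z2}\}$, $\{\rho_{w1},\rho_{w2}\}$, $\{\rho_u\}$, none of which contains an edge. So no triangle contains an element of $L$, and every triangle consists of new vertices of a single rule $\rho$. It contains a vertex other than $\rho_e,\rho_f$. Such a vertex lies in exactly one $3$-block, and its neighbors among the new vertices are the other two vertices of that block. So the triangle is this block.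 Finally, a clique with four vertices would contain two triangles with a common edge, contrary to (B2).
\end{proof}

For $i\in L$ let $X_i\subseteq B$ consist of all $v\in L$ with $v\le i$ and, for each rule $\rho=(z,w,u)$, of
\[
\rho_{z1},\rho_{z2}\text{ if }z\le i;\qquad \rho_{w1},\rho_{w2}\text{ if }w\le i;\qquad \rho_u\text{ if }u\le i;\qquad \rho_e,\rho_f\text{ if }z\le i\text{ and }w\le i .
\]

\begin{proposition}\label{prop:lattice}
The map $i\mapsto X_i$ is a lattice embedding $L\to\mathrm{Cl}(B,\mathcal B)$.
\end{proposition}

\begin{proof}
\emph{$X_i$ is closed.} It contains both or neither of the vertices of each $2$-block by definition. Let $\rho=(z,w,u)$ be a rule. If $z,w\le i$, then $u\le z\vee w\le i$, and all seven new vertices of $\rho$ lie in $X_i$. Otherwise $\rho_e,\rho_f\notin X_i$ and at most one of $z,w$ is $\le i$, so each $3$-block of $\rho$ meets $X_i$ in at most one vertex.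

\emph{Injectivity and meets.} The element $i$ is the largest element of $X_i\cap L$. Membership of a vertex in $X_i$ is a conjunction of conditions $v\le i$ with $v$ independent of $i$, and $v\le i\wedge j$ if and only if $v\le i$ and $v\le j$. So $X_i\cap X_j=X_{i\wedge j}$.

\emph{Joins.} The closed set $X_{i\vee j}$ contains $X_i\cup X_j$. Let $X$ be closed with $X\supseteq X_i\cup X_j$; we show $X\supseteq X_{i\vee j}$. If $i,j$ are comparable, then $X_{i\vee j}$ is $X_i$ or $X_j$. Let them be incomparable, and let $u\le i\vee j$. If $u\le i$ or $u\le j$, then $u\in X$. Otherwise $\rho=(z,w,u)$ with $z=i$, $w=j$ is a rule, and $z,w\in X$. The first four $2$-blocks give $\rho_{z1},\rho_{z2},\rho_{w1},\rho_{w2}\in X$, the $3$-blocks give $\rho_e,\rho_f\in X$ and then $\rho_u\in X$, and the last $2$-block gives $u\in X$. So $X$ contains all elements of $L$ below $i\vee j$. Now let $\rho=(z,w,u)$ be any rule. By the $2$-blocks, $X$ contains those of $\rho_{z1},\rho_{z2},\rho_{w1},\rho_{w2},\rho_u$ that lie in $X_{i\vee j}$. If $\rho_e,\rho_f\in X_{i\vee j}$, then $z,w\le i\vee j$, so $\rho_{z1},\rho_{z2},\rho_{w1},\rho_{w2}\in X$, and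 the first two $3$-blocks give $\rho_e,\rho_f\in X$.
\end{proof}

To pass from finite lattices to all lattices in the last statement of Theorem~\ref{thm:embedding}, we need one more lemma. The sublattice generated by finitely many elements is not in general guaranteed to be finite, so we close a finite set under joins only and check that the meets we need survive.

\begin{lemma}\label{lem:finite}
An identity that holds in every finite lattice holds in every lattice.
\end{lemma}

\begin{proof}
Suppose $r=r'$ fails in a lattice $M$ under some assignment. Let $M_0\subseteq M$ be the finite set consisting of the values of all subterms of $r$ and $r'$, together with the meet of all these values. Let $M_1$ be the set of joins of non-empty subsets of $M_0$, with the order of $M$. It is finite, closed under the joins of $M$, and has a least element. So $M_1$ is a lattice whose joins are those of $M$; the meet in $M_1$ of two elements is the join of their common lower bounds in $M_1$. If $m,m'\in M_1$ and their meet $m\wedge m'$ in $M$ lies in $M_1$, then it is the largest common lower bound in $M_1$, hence also their meet in $M_1$.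

The variables occurring in $r$ and $r'$ are subterms, so the assignment takes values in $M_1$. By induction on the length, every subterm has the same value in $M_1$ as in $M$: for $r_1\vee r_2$ because joins agree, and for $r_1\wedge r_2$ because its value in $M$ lies in $M_0\subseteq M_1$. So $r=r'$ fails in the finite lattice $M_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embedding}]
Let $(B,\mathcal B)$ be the block system of Lemma~\ref{lem:system}, let $\Gamma$ be its graph, and let $G=D\rtimes P$ be the group of Proposition~\ref{prop:graph}. Propositions~\ref{prop:lattice}, \ref{prop:blocks} and~\ref{prop:graph} give lattice embeddings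
\[
L\longrightarrow\mathrm{Cl}(B,\mathcal B)\longrightarrow\mathrm{PS}(\Gamma)\longrightarrow\mathrm{FS}(G),
\]
and their composite is an isomorphism of $L$ onto a sublattice of $\mathrm{FS}(G)$. Proposition~\ref{prop:graph} also gives supersolvability when $p$ divides $q-1$. An identity that holds in a lattice holds in its sublattices. So an identity that holds in $\mathrm{FS}(G)$ for all groups $G$ of the stated form holds in every finite lattice, and by Lemma~\ref{lem:finite} in every lattice.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
N.~T.~Vorob'ev et al.,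
\emph{On the distributivity and modularity signs of a family of Fitting sets of a finite group},
\texttt{https://rep.vsu.by/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 36518/\allowbreak 1/\allowbreak On\%20the\%20\allowbreak Distributivity\%20\allowbreak and\%20\allowbreak Modularity\%20\allowbreak Signs\_2022.pdf}

\end{thebibliography}
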